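# Rényi entropy of the sum of two independent binary vectors

All logarithms are natural, all random variables are finite-valued, and $0\ln 0=0$, $0^\alpha=0$ for $\alpha>0$. We write $[n]=\{1,\dots,n\}$, and for $J\subset[n]$ and a vector $y$ we write $y_J=(y_i)_{i\in J}$.

## Sums of binary vectors and Rényi entropy

**Definition (the $n$-letter binary adder channel).** Let $A^n=(A_1,\dots,A_n)$ and $B^n=(B_1,\dots,B_n)$ be random vectors in $\{0,1\}^n$, and let $Y=A^n+B^n$ be their componentwise sum over the integers, a random vector in $\{0,1,2\}^n$. We write $A^n\perp\!\!\!\perp B^n$ when the two vectors are independent. The coordinates within $A^n$ may depend on each other in any way, and so may those within $B^n$. Put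
$$P(a)=\Pr[A^n=a],\qquad Q(b)=\Pr[B^n=b],\qquad N(y)=\#\{i:y_i=1\},$$
and let $P_Y$ be the law of $Y$.

*Example.* If both vectors are uniform on $\{0,1\}^n$, then $Y$ has law
$$P_0=(\tfrac14,\tfrac12,\tfrac14)^{\otimes n},\qquad P_0(y)=4^{-n}2^{N(y)} .$$
A second example, with $n=2$: let $A^2$ be uniform on $\{00,11\}$ and $B^2$ uniform on $\{01,10\}$, independent. The four pairs have the four different sums $01,10,12,21$, so $Y$ is uniform on four points.

One remark will carry the whole proof. A letter $y_i=0$ or $y_i=2$ reveals both inputs: $a_i+b_i=2z$ with $z\in\{0,1\}$ if and only if $a_i=b_i=z$. A letter $y_i=1$ does not tell which of the two users sent the $1$.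

**Definition (Rényi entropy).** For a probability distribution $P=(p_1,\dots,p_m)$ and $\alpha\in(0,1)\cup(1,\infty)$,
$$H_\alpha(P)=\frac1{1-\alpha}\ln\sum_i p_i^\alpha .$$
The limiting cases are $H_0(P)=\ln\#\{i:p_i>0\}$, the Shannon entropy $H_1(P)=H(P)=-\sum_ip_i\ln p_i$, and $H_\infty(P)=-\ln\max_ip_i$. We write $H_\alpha(X)$ for the Rényi entropy of the law of $X$. Since $\sum_{x,x'}(p_xp'_{x'})^\alpha$ factorizes, $H_\alpha$ is additive over independent variables.

*Example.* For $(\frac14,\frac12,\frac14)$ the power sum is $2\cdot4^{-\alpha}+2^{-\alpha}$. At $\alpha=\frac12$ it equals $1+\frac1{\sqrt2}$, so $H_{1/2}=2\ln(1+\frac1{\sqrt2})$. At $\alpha=1$ the entropy is $\frac32\ln2$. The four-point law above has $H_\alpha=2\ln2$ for every $\alpha$.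

For $0<\alpha<1$ the factor $\frac1{1-\alpha}$ is positive, so maximizing $H_\alpha$ is the same as maximizing the power sum. For $\alpha>1$ it is the same as minimizing the power sum.

## Relative entropy and four facts about it

**Definition (relative entropy).** For laws $\mu,\nu$ on a finite set with $\mu\ll\nu$ (that is, $\nu(x)=0$ implies $\mu(x)=0$),
$$D(\mu\|\nu)=\sum_{x:\mu(x)>0}\mu(x)\ln\frac{\mu(x)}{\nu(x)} .$$
It is nonnegative, and zero only if $\mu=\nu$.

*Example.* If $\mu$ is the point mass at $x_0$, then $D(\mu\|\nu)=\ln\frac1{\nu(x_0)}$. Against a fair bit this is $\ln2$.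

**Definition (mutual information).** If $(A,B)$ has joint law $\mu$ with marginals $\mu_A,\mu_B$, then $I(A;B)=D(\mu\|\mu_A\times\mu_B)$.

*Example.* If $A=B$ is a fair bit, then $\mu$ puts mass $\frac12$ where the product law puts $\frac14$, so $I(A;B)=\ln 2$.

We use four textbook facts.

**Fact 1 (Jensen; the Donsker–Varadhan inequality).** If $\mu\ll\nu$, $f\ge0$, and $f>0$ $\mu$-almost surely, then $E_\mu[\ln f]\le\ln E_\nu[f]+D(\mu\|\nu)$. Indeed, by concavity of $\ln$,
$$E_\mu[\ln f]-D(\mu\|\nu)=E_\mu\Big[\ln\frac{f\nu}{\mu}\Big]\le\ln\sum_{\mu(x)>0}\nu(x)f(x)\le\ln E_\nu[f].$$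

**Fact 2 (chain rule).** For laws of a pair $(X,X')$,
$$D(\mu_{XX'}\|\nu_{XX'})=D(\mu_X\|\nu_X)+E_{x\sim\mu_X}D(\mu_{X'|X=x}\|\nu_{X'|X=x}).$$
*Example.* Under $\nu$ let $X,X'$ be independent fair bits, and under $\mu$ let $X$ be a fair bit and $X'=X$. The two sides are $\ln2$ and $0+\ln2$.

**Fact 3 (data processing).** If $W$ is produced from $X$ by the same random mechanism under $\mu$ and under $\nu$, then $D(\mu_W\|\nu_W)\le D(\mu_X\|\nu_X)$. Expand $D(\mu_{XW}\|\nu_{XW})$ both ways: the term for $W$ given $X$ vanishes, and the term for $X$ given $W$ is nonnegative.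

**Fact 4 (convexity).** $D(\sum_jw_j\mu_j\|\nu)\le\sum_jw_jD(\mu_j\|\nu)$ for weights $w_j\ge0$ with sum $1$, because $x\ln x$ is convex.

## Do independent fair bits maximize $H_\alpha(A^n+B^n)$?

With both vectors uniform, $H_\alpha(A^n+B^n)=nH_\alpha(\frac14,\frac12,\frac14)$. Could a clever choice of dependence inside $A^n$ and inside $B^n$ make the sum more spread out? The following is posed as a conjecture, labeled [Ajjanagadde-P.'15], in "Information-Theoretic Perspective On Massive Multiple-Access", http://people.lids.mit.edu/yp/homepage/data/SkolTech18-MAC-lectures.pdf: for all $0<\alpha<1$ and all $n\ge1$,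
$$\max_{A^n\perp\!\!\!\perp B^n}H_\alpha(A^n+B^n)=nH_\alpha\left(\tfrac14,\tfrac12,\tfrac14\right).\tag{1}$$
The task is to prove or disprove it. We shall prove it. Here is everything that these notes establish.

**Theorem 1.** Let $0<\alpha<1$, $n\ge1$. If $A^n\perp\!\!\!\perp B^n$, then $H_\alpha(A^n+B^n)\le nH_\alpha(\frac14,\frac12,\frac14)$, with equality if and only if $A^n$ and $B^n$ are both uniform on $\{0,1\}^n$.

**Theorem 2 (weighted form; $\theta=1$ gives Theorem 1).** Let $0<\alpha<1$, $\theta>0$ and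
$$\max\{0,\,2-\tfrac1\alpha\}\,2^{1-\alpha}\le\theta\le2^{1-\alpha}.\tag{2}$$
If $A^n\perp\!\!\!\perp B^n$, then
$$\sum_y\theta^{N(y)}P_Y(y)^\alpha\le(2\cdot4^{-\alpha}+\theta2^{-\alpha})^n.\tag{3}$$
Equality holds when both vectors are uniform. If $\theta>(2-\frac1\alpha)2^{1-\alpha}$, equality holds only then. The upper bound on $\theta$ in (2) is sharp, already for $n=1$. For $\alpha>\frac12$, the condition $\theta\ge(2\alpha-1)2^{1-\alpha}$ is necessary, also already for $n=1$.

**Theorem 3 (exact range of $\alpha$).** The identity (1) holds for all $n$ if $\alpha\in[0,1]$; at $\alpha=1$ the maximizer is again unique (both vectors uniform). For every $\alpha\in(1,\infty]$ and every $n\ge2$ it is false.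

**Corollary 4.** For $0<\alpha<1$ and arbitrary jointly distributed $A^n,B^n\in\{0,1\}^n$,
$$(1-\alpha)H(A^n+B^n)-\alpha I(A^n;B^n)\le n(1-\alpha)H_\alpha(\tfrac14,\tfrac12,\tfrac14).$$

## One letter, and the endpoints $\alpha=0$ and $\alpha=1$

**One letter, $0<\alpha\le\frac12$.** Let $a=\Pr[A=1]$, $b=\Pr[B=1]$, $\bar a=1-a$, $\bar b=1-b$, and $s=\Pr[Y\ne1]=ab+\bar a\bar b$. We want
$$(ab)^\alpha+(\bar a\bar b)^\alpha+(1-s)^\alpha\le2\cdot4^{-\alpha}+2^{-\alpha}.$$
If $s\le\frac12$, concavity of $x^\alpha$ bounds the left side by $\varphi(s)=2(s/2)^\alpha+(1-s)^\alpha$. For $0<s\le\frac23$ we have $s/2\le1-s$, so $\varphi'(s)=\alpha[(s/2)^{\alpha-1}-(1-s)^{\alpha-1}]\ge0$; hence $\varphi(s)\le\varphi(\frac12)$, which is the right side. If $s\ge\frac12$, then $(1-s)^\alpha\le2^{-\alpha}$, and Cauchy–Schwarz followed by concavity of $x^{2\alpha}$ gives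
$$(ab)^\alpha+(\bar a\bar b)^\alpha\le\sqrt{(a^{2\alpha}+\bar a^{2\alpha})(b^{2\alpha}+\bar b^{2\alpha})}\le2\cdot2^{-2\alpha}=2\cdot4^{-\alpha}.$$
The second case uses the product form of the probabilities of $0$ and $2$, and it needs $2\alpha\le1$: at $a=b=1$ its left side is $1$, which exceeds $2\cdot4^{-\alpha}$ as soon as $\alpha>\frac12$. We shall meet the number $\frac12$ again.

**Lemma A.** If $A^n\perp\!\!\!\perp B^n$ and $P_Y=P_0$, then both vectors are uniform.

*Proof.* For every $a$, the point $y=2a$ arises only from the pair $(a,a)$, so $P(a)Q(a)=4^{-n}$; in particular $P(a),Q(a)>0$. If $a,a'$ differ in exactly one coordinate, then $y=a+a'$ has exactly one letter $1$ and arises only from $(a,a')$ and $(a',a)$, so $P(a)Q(a')+P(a')Q(a)=2\cdot4^{-n}$. Substitute $Q=4^{-n}/P$ and put $x=P(a)/P(a')$: this reads $x+1/x=2$, so $x=1$. The cube $\{0,1\}^n$ is connected through such pairs, so $P$ is constant, and then so is $Q$. $\blacksquare$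

**The endpoint $\alpha=0$ of Theorem 3.** The alphabet has $3^n$ points, so $H_0(Y)\le n\ln3=nH_0(\frac14,\frac12,\frac14)$, and uniform inputs attain this.

**The endpoint $\alpha=1$ of Theorem 3.** Shannon entropy is subadditive, $H(Y)\le\sum_iH(Y_i)$, and $Y_i=A_i+B_i$ with $A_i\perp\!\!\!\perp B_i$, so we look at one letter. Let $\Pr[A=1]=\frac12+x$, $\Pr[B=1]=\frac12+x'$, $c=xx'$. Then $\Pr[Y\ne1]=\frac12+2c$. With $P_0=(\frac14,\frac12,\frac14)$, the value of $-\ln P_0(Y)$ is $\ln2$ if $Y=1$ and $2\ln2$ otherwise, so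
$$H(Y)=E[-\ln P_0(Y)]-D(P_Y\|P_0)=\tfrac32\ln2+2c\ln2-D(P_Y\|P_0).$$
To bound $D$ from below, apply Fact 1 with $f=e^{\lambda(y-1)}$, $\mu=P_Y$, $\nu=P_0$. Here $E[Y-1]=x+x'$ and $E_{P_0}[e^{\lambda(Y-1)}]=\frac12+\frac12\cosh\lambda=\cosh^2(\lambda/2)$. With $\ln\cosh s\le s^2/2$,
$$D(P_Y\|P_0)\ge\sup_\lambda\{\lambda(x+x')-2\ln\cosh(\lambda/2)\}\ge\sup_\lambda\{\lambda(x+x')-\lambda^2/4\}=(x+x')^2 .$$
Hence $H(Y)\le\frac32\ln2+2c\ln2-(x+x')^2$. If $c>0$, then $(x+x')^2\ge4c>2c\ln2$ and $H(Y)<\frac32\ln2$. If $c\le0$, then $H(Y)\le\frac32\ln2$, with equality only if $c=0$ and $x+x'=0$, that is, $x=x'=0$. So for $n$ letters $H(Y)\le\frac32n\ln2$. Equality forces equality in subadditivity, so the $Y_i$ are independent, and it forces each $Y_i$ to have law $(\frac14,\frac12,\frac14)$. Then $P_Y=P_0$, and Lemma A says that both vectors are uniform. $\blacksquare$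

## For $\alpha<1$ the marginals do not suffice

The argument at $\alpha=1$ suggests a plan for $0<\alpha<1$: settle one letter, then add up. The adding step is where it stops, because $H_\alpha$ is not subadditive, even around the law that interests us. Let $h(0)=h(2)=1$, $h(1)=-1$, and on $\{0,1,2\}^2$ consider
$$P_\varepsilon(y_1,y_2)=P_0(y_1,y_2)\,(1+\varepsilon h(y_1)h(y_2)),\qquad 0\le\varepsilon<1 .$$
Since $\frac14-\frac12+\frac14=0$, this is a probability law and both its marginals are exactly $(\frac14,\frac12,\frac14)$. But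
$$\frac{d}{d\varepsilon}\Big|_{\varepsilon=0}\sum P_\varepsilon^\alpha=\alpha\Big(\sum_{y\in\{0,1,2\}}P_0(y)^\alpha h(y)\Big)^2=\alpha\big(2\cdot4^{-\alpha}-2^{-\alpha}\big)^2>0\qquad(0<\alpha<1),$$
where $P_0$ in the inner sum is the one-letter law. So for small $\varepsilon>0$ the law $P_\varepsilon$ has strictly larger $H_\alpha$ than $P_0$, with the same marginals. A proof must therefore use the independence of the vectors $A^n$ and $B^n$ jointly over the coordinates, and must exclude this sort of positive correlation between the events $\{Y_1\ne1\}$ and $\{Y_2\ne1\}$.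

## The tilted law, and Jensen's inequality at $\theta=2^{1-\alpha}$

We now rewrite (3) as the statement that a single average is at most $1$. Fix $0<\alpha<1$ and $\theta$ as in (2), and put
$$t=2^{1-\alpha},\qquad Z=2\cdot4^{-\alpha}+\theta2^{-\alpha},\qquad \pi(y)=\frac{\theta^{N(y)}P_0(y)^\alpha}{Z^n}.$$
This is a product of one-letter laws proportional to $(4^{-\alpha},\theta2^{-\alpha},4^{-\alpha})$, and $Z$ is the one-letter normalization. So $\pi$ is a product probability measure of full support, with coordinate law $(\frac p2,q,\frac p2)$ on $(0,1,2)$, where $p+q=1$ and $p/q=2\cdot4^{-\alpha}/(\theta2^{-\alpha})=t/\theta$, that is,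
$$p=\frac t{t+\theta},\qquad q=\frac\theta{t+\theta}.$$
With the density $r=P_Y/P_0$ and $M=E_\pi[r^\alpha]$,
$$\sum_y\theta^{N(y)}P_Y(y)^\alpha=\sum_y\theta^{N(y)}P_0(y)^\alpha r(y)^\alpha=Z^nM .\tag{4}$$
So (3) says exactly $M\le1$. Note that $M>0$, because $\pi$ has full support.

*Example.* For $\alpha=\frac12$, $\theta=1$ we have $t=\sqrt2$, $p=2-\sqrt2\approx0.586$ and $q=\sqrt2-1\approx0.414$. The tilted law gives the letters $0,2$ more weight than $P_0$ does.

The obvious tool is Jensen: $M=E_\pi[r^\alpha]\le(E_\pi[r])^\alpha$. When $\theta=t$ we have $p=q=\frac12$, so $\pi=P_0$, $E_\pi[r]=\sum_yP_Y(y)=1$, and (3) is proved. This needs no independence at all, which shows that $\theta=t$ is an easy end of the range.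

At $\theta=1$ it breaks. There $t>\theta$, so $p>\frac12$. Take $A^n=B^n=(0,\dots,0)$ deterministically: then $r=4^n$ at $y=(0,\dots,0)$ and $r=0$ elsewhere, so $E_\pi[r]=(4\cdot\frac p2)^n=(2p)^n$, and Jensen's bound $(2p)^{\alpha n}$ grows exponentially, while the truth is $M=Z^{-n}$ by (4). The whole difficulty is the excess of $\pi$ over $P_0$ on the letters $0$ and $2$.

## Splitting off the excess: the variable $W$

The letters in excess, $0$ and $2$, are the ones that reveal both inputs. The plan is to write $\pi$ as a mixture of $P_0$ and of the excess, and to condition on the letters drawn from the excess. For one letter, since $p\ge q$ and $1-(p-q)=2q$,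
$$\left(\tfrac p2,\,q,\,\tfrac p2\right)=2q\left(\tfrac14,\tfrac12,\tfrac14\right)+(p-q)\left(\tfrac12,0,\tfrac12\right).$$
We realize this by a random mechanism acting on $Y$, since we shall apply the mechanism to a second law of $Y$ as well. Put
$$\kappa=1-\frac\theta t,\qquad\delta=1-\alpha-\alpha\kappa .$$
By (2) and $\theta>0$ we have $0\le\kappa<1$. Moreover $\alpha\kappa\le1-\alpha$ is equivalent to $\theta/t\ge2-\frac1\alpha$, so (2) gives $\delta\ge0$, and $\delta>0$ if and only if $\theta>(2-\frac1\alpha)2^{1-\alpha}$. Finally $p\theta/t=q$, so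
$$p\kappa=p-q\ge0,\qquad p(1-\kappa)=q .$$

**Definition (the variable $W$).** Let $K\subset[n]$ contain each $i$ independently with probability $\kappa$, independently of $Y$. Put $S=\{i\in K:Y_i\ne1\}$, $z=(Y_i/2)_{i\in S}\in\{0,1\}^S$ and $W=(S,z)$.

In words: each position is inspected with probability $\kappa$, and an inspected letter is reported if it is $0$ or $2$. An inspected $1$ is not reported, so $W$ does not tell it apart from an uninspected letter.

**Lemma B.** Let $Y\sim\pi$. Given $W=(S,z)$, we have $Y_S=2z$, and the letters of $Y_{S^c}$ are i.i.d. with law $(\frac14,\frac12,\frac14)$. Given $S$, the vector $z$ is uniform on $\{0,1\}^S$. For every value $w=(S,z)$ that $W$ takes with positive probability under $\pi$,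
$$E_\pi[r\mid W=w]=u(w)v(w),\qquad u(S,z)=2^{|S|}\Pr[A_S=z],\quad v(S,z)=2^{|S|}\Pr[B_S=z],\tag{5}$$
$$E_\pi[u(W)]=E_\pi[v(W)]=1 .\tag{6}$$

*Proof.* Under $\pi$ the pairs $(Y_i,1_{\{i\in K\}})$ are independent over $i$, so everything can be done letter by letter. We have $\Pr[i\in S]=p\kappa=p-q$ and $\Pr[i\notin S]=2q>0$. Given $i\notin S$,
$$\Pr[Y_i=1]=\frac q{2q}=\frac12,\qquad\Pr[Y_i=0]=\Pr[Y_i=2]=\frac{\frac p2(1-\kappa)}{2q}=\frac{q/2}{2q}=\frac14 .$$
Given $i\in S$, the letters $0$ and $2$ are equally likely, by the symmetry $0\leftrightarrow2$ of $\pi$. This proves the first two claims.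

For (5), note that $P_0(y)=4^{-|S|}P_0(y_{S^c})$ when $y_S=2z$, where $P_0(y_{S^c})$ is the product of $(\frac14,\frac12,\frac14)$ over $S^c$. Hence
$$E_\pi[r\mid W=(S,z)]=\sum_{y:\,y_S=2z}P_0(y_{S^c})\frac{P_Y(y)}{P_0(y)}=4^{|S|}\Pr[Y_S=2z].$$
The event $Y_S=2z$ is the event $A_S=B_S=z$, and $A^n,B^n$ are independent, so $\Pr[Y_S=2z]=\Pr[A_S=z]\Pr[B_S=z]$. This is (5).

For (6), $z$ is uniform given $S$, so $E_\pi[u(W)\mid S]=\sum_{z}2^{-|S|}2^{|S|}\Pr[A_S=z]=1$; likewise for $v$. $\blacksquare$

*Example.* Let $n=1$, $A=B=0$, $\kappa>0$. Then $r(0)=4$, $r(1)=r(2)=0$. If $S=\emptyset$, then $E_\pi[r\mid W]=\frac14\cdot4=1=uv$. If $S=\{1\}$, $z=0$, then $r=4=2\cdot2=uv$. If $S=\{1\}$, $z=1$, then $r=0=uv$. The mean of $u$ is $2q\cdot1+\frac{p-q}2\cdot2=p+q=1$.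

Equation (5) is the only place where the independence of $A^n$ and $B^n$ enters. It replaces one function $r$ whose $\pi$-mean is out of control by a product of two functions with mean $1$.

## Cauchy–Schwarz up to $\alpha=\frac12$

Lemma B already gives half of the range. By conditional Jensen and then Cauchy–Schwarz,
$$M=E_\pi[r^\alpha]\le E_\pi\big[E_\pi[r\mid W]^\alpha\big]=E_\pi[u^\alpha v^\alpha]\le\sqrt{E_\pi[u^{2\alpha}]\,E_\pi[v^{2\alpha}]} .$$
If $2\alpha\le1$, Jensen and (6) give $E_\pi[u^{2\alpha}]\le1$ and $E_\pi[v^{2\alpha}]\le1$, so $M\le1$. This is the $n$-letter form of the one-letter argument above.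

For $\alpha>\frac12$ it stops, and not because of Cauchy–Schwarz. In the example $n=1$, $A=B=0$ we have $u=v$ and
$$E_\pi[u^\alpha v^\alpha]=2q+\tfrac{p-q}2\,4^\alpha=2q+(p-q)2^{2\alpha-1}>1\qquad\text{if }\alpha>\tfrac12,\ p>q .$$
The bound obtained after the first Jensen step is already larger than $1$. What has been thrown away is the loss in that step, and the fact that $W$ sees only a fraction $\kappa$ of the positions, so it cannot carry all the deviation of $Y$ from $\pi$. Both can be kept by measuring every loss in Jensen's inequality as a relative entropy: Fact 1 does so, the chain rule adds up the losses, and the fraction $\kappa$ becomes a contraction factor.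

## Proof of the inequality and of uniqueness in Theorem 2

**Step 1: write $M$ exactly in terms of entropy.** We choose the law for which Fact 1, with $\nu=\pi$ and $f=r^\alpha$, is an equality. Let $R(y)=\pi(y)r(y)^\alpha/M$, a probability measure supported on $\{r>0\}$. On its support $\ln(R/\pi)=\alpha\ln r-\ln M$. Taking the mean under $R$,
$$\ln M=\alpha E_R[\ln r]-D(R\|\pi).\tag{7}$$
So we must show that $\alpha E_R[\ln r]\le D(R\|\pi)$.

**Step 2: split the divergence along $W$.** Generate $W$ from $Y\sim R$ by the same mechanism, with $K$ independent of $Y$. Write $R_W$, $R_{Y|W}$ and $\pi_W$, $\pi_{Y|W}$ for the resulting laws. Given $Y$, the law of $W$ is the same under $R$ and $\pi$, so the divergence of the pair $(Y,W)$ is $D(R\|\pi)$. Expanding it in the other order by Fact 2,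
$$D(R\|\pi)=D(R_W\|\pi_W)+E_{w\sim R_W}D(R_{Y|W=w}\|\pi_{Y|W=w}).\tag{8}$$

**Step 3: bound $E_R[\ln r]$ by divergences.** Fix $w$ with $R_W(w)>0$; then $\pi_W(w)>0$ too, since $R\ll\pi$. Because $r>0$ $R$-a.s. and $R_{Y|W=w}\ll\pi_{Y|W=w}$, the conditional mean $E_\pi[r\mid W=w]=u(w)v(w)$ is positive. Fact 1 with $\mu=R_{Y|W=w}$, $\nu=\pi_{Y|W=w}$, $f=r$ and (5) give
$$E_R[\ln r\mid W=w]\le\ln u(w)+\ln v(w)+D(R_{Y|W=w}\|\pi_{Y|W=w}).$$
Average over $w\sim R_W$:
$$E_R[\ln r]\le E_{R_W}[\ln u]+E_{R_W}[\ln v]+E_{w\sim R_W}D(R_{Y|W=w}\|\pi_{Y|W=w}).$$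
Fact 1 with $\mu=R_W$, $\nu=\pi_W$, $f=u$ and (6) give $E_{R_W}[\ln u]\le\ln1+D(R_W\|\pi_W)$, and the same holds for $v$. Insert these, and replace the last term by means of (8):
$$E_R[\ln r]\le2D(R_W\|\pi_W)+D(R\|\pi)-D(R_W\|\pi_W)=D(R\|\pi)+D(R_W\|\pi_W).\tag{9}$$
If we now used only $D(R_W\|\pi_W)\le D(R\|\pi)$, then (7) would give $\ln M\le(2\alpha-1)D(R\|\pi)$, which is again enough only for $\alpha\le\frac12$. The next step gains the rest.

**Step 4: contraction.** Here we show that
$$D(R_W\|\pi_W)\le\kappa D(R\|\pi).\tag{10}$$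
The variable $W$ is a function of the pair $(K,Y_K)$, and $K$ is independent of $Y$ with the same law under $R$ and under $\pi$. Data processing and the chain rule give
$$D(R_W\|\pi_W)\le D(R_{K,Y_K}\|\pi_{K,Y_K})=E_K\,D(R_{Y_K}\|\pi_{Y_K}),$$
where inside the last expectation $K$ is held fixed. For $J\subset[n]$ and $i\notin J$ let
$$d(i|J)=E_{y_J\sim R_{Y_J}}D(R_{Y_i|Y_J=y_J}\|\pi_{Y_i}).$$
If $J\subset J'$, then $R_{Y_i|Y_J=y_J}$ is an average of the laws $R_{Y_i|Y_{J'}=y_{J'}}$ over $y_{J'}$ drawn from $R$ given $Y_J=y_J$. By Fact 4, with the fixed second argument $\pi_{Y_i}$, we get $d(i|J)\le d(i|J')$. The second argument is fixed because $\pi$ is a product measure: $\pi_{Y_i|Y_J}=\pi_{Y_i}$. For the same reason the chain rule, applied to the coordinates of $K$ in increasing order, reads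
$$D(R_{Y_K}\|\pi_{Y_K})=\sum_{i\in K}d(i\,|\,K\cap[i-1])\le\sum_{i\in K}d(i\,|\,[i-1]).$$
Average over $K$. Each $i$ lies in $K$ with probability $\kappa$, so
$$E_K\,D(R_{Y_K}\|\pi_{Y_K})\le\kappa\sum_{i=1}^nd(i\,|\,[i-1])=\kappa D(R\|\pi),$$
the last equality being the chain rule for $K=[n]$. This proves (10).

*Example.* Let $n=1$, $\kappa>0$ and let $R$ be the point mass at $0$, so $D(R\|\pi)=\ln\frac2p$. Under $R$, $W$ reports $0$ with probability $\kappa$ and nothing otherwise; under $\pi$ these have probabilities $\frac{p\kappa}2$ and $2q=2p(1-\kappa)$. So $D(R_W\|\pi_W)=\kappa\ln\frac2p+(1-\kappa)\ln\frac1{2p}$, which is at most $\kappa\ln\frac2p$ since $p\ge\frac12$.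

**Step 5: conclude.** From (7), (9) and (10),
$$\ln M\le-(1-\alpha)D(R\|\pi)+\alpha D(R_W\|\pi_W)\le-(1-\alpha-\alpha\kappa)D(R\|\pi)=-\delta D(R\|\pi)\le0 .\tag{11}$$
So $M\le1$, which by (4) is (3). If both vectors are uniform, then $P_Y=P_0$, $r\equiv1$ and $M=1$, so equality holds.

**Step 6: uniqueness when $\delta>0$.** Recall that $\delta>0$ means $\theta>(2-\frac1\alpha)2^{1-\alpha}$. If equality holds in (3), then $M=1$, and (11) forces $D(R\|\pi)=0$, that is, $R=\pi$. Since $\pi$ has full support, the definition of $R$ gives $r^\alpha\equiv M=1$ at every point, so $P_Y=P_0$. By Lemma A both vectors are uniform. $\blacksquare$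

## The weight $\theta=1$: proof of Theorem 1

We check that $\theta=1$ satisfies (2) with strict inequality at the lower end. The upper bound is $1\le2^{1-\alpha}$. For the lower bound, use $1-e^{-s}\le s$:
$$\kappa=1-2^{-(1-\alpha)}\le(1-\alpha)\ln2<1-\alpha .$$
Hence $\alpha\kappa\le\kappa<1-\alpha$, so $\delta>0$, which is $1>(2-\frac1\alpha)2^{1-\alpha}$. Theorem 2 gives
$$\sum_yP_Y(y)^\alpha\le(2\cdot4^{-\alpha}+2^{-\alpha})^n,$$
with equality if and only if both vectors are uniform. Apply $\frac1{1-\alpha}\ln$, an increasing function. $\blacksquare$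

So the conjecture is true. Together with the endpoints treated above, this also proves the part $\alpha\in[0,1]$ of Theorem 3.

**Remark (stability).** At $\theta=1$, (4) reads $(1-\alpha)H_\alpha(Y)=n(1-\alpha)H_\alpha(\frac14,\frac12,\frac14)+\ln M$. So (11) gives
$$(1-\alpha)\big[nH_\alpha(\tfrac14,\tfrac12,\tfrac14)-H_\alpha(Y)\big]\ge\delta D(R\|\pi),\qquad\delta=1-\alpha-\alpha(1-2^{\alpha-1})>0,$$
where $R\propto P_Y^\alpha$ and $\pi\propto P_0^\alpha$.

## One-letter perturbations: which weights are possible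

We prove the sharpness statements in Theorem 2. Take $n=1$, $0<\alpha<1$, and perturb the uniform inputs, at which (3) is an equality.

**Upper end.** Let $\Pr[A=1]=\frac12+x$, $\Pr[B=1]=\frac12-x$ and $c=x^2$. Then $P_Y=(\frac14-c,\frac12+2c,\frac14-c)$. The derivative in $c$ at $0$ of $2(\frac14-c)^\alpha+\theta(\frac12+2c)^\alpha$ is
$$-2\alpha4^{1-\alpha}+2\alpha\theta2^{1-\alpha}=2\alpha(\theta2^{1-\alpha}-4^{1-\alpha}),$$
which is positive if $\theta>2^{1-\alpha}$. Then (3) fails for small $c>0$.

**Necessary lower condition.** Let $\Pr[A=1]=\Pr[B=1]=\frac12+x$. The weighted sum is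
$$(\tfrac12+x)^{2\alpha}+(\tfrac12-x)^{2\alpha}+\theta(\tfrac12-2x^2)^\alpha .$$
The first two terms are $4^{-\alpha}[(1+2x)^{2\alpha}+(1-2x)^{2\alpha}]$, with $x^2$-coefficient $4^{-\alpha}\cdot2\cdot\frac{2\alpha(2\alpha-1)}2\cdot4=8\alpha(2\alpha-1)4^{-\alpha}$. The third is $\theta2^{-\alpha}(1-4x^2)^\alpha$, with $x^2$-coefficient $-4\alpha\theta2^{-\alpha}$. There is no linear term, and the total
$$8\alpha(2\alpha-1)4^{-\alpha}-4\alpha\theta2^{-\alpha}$$
is positive if $\theta<(2\alpha-1)2^{1-\alpha}$. Then (3) fails for small $x\ne0$. $\blacksquare$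

For $\frac12<\alpha<1$ these notes do not settle the window $(2\alpha-1)2^{1-\alpha}\le\theta<(2-\frac1\alpha)2^{1-\alpha}$. It does not contain $\theta=1$, as shown in the proof of Theorem 1, so it does not affect the conjecture.

## Two correlated letters for $\alpha>1$

It remains to prove the negative part of Theorem 3. We look for dependent inputs that do better than uniform ones when $\alpha>1$. The four-point example from the start is the extreme case $x=1$ of the following family.

Let $n=2$, $\chi(a)=(-1)^{a_1+a_2}$ on $\{0,1\}^2$, $0<x<1$ and $c=x^2$. Let $A^2$ have law $\frac14(1+x\chi)$ and $B^2$ law $\frac14(1-x\chi)$, independent. A pair $(a,b)$ has probability $\frac1{16}(1+x\chi(a))(1-x\chi(b))$, which is $\frac{1-c}{16}$ if $\chi(b)=\chi(a)$ and $\frac{(1+x\chi(a))^2}{16}$ if $\chi(b)=-\chi(a)$. Now sort the sums.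

* Each of the four $y\in\{0,2\}^2$ arises only from $a=b$, so it has probability $\frac{1-c}{16}$.
* Each of the four $y$ with exactly one coordinate equal to $1$ arises from two pairs, $(a,b)$ and $(b,a)$, where $a,b$ differ in one coordinate, so $\chi(b)=-\chi(a)$. Its probability is $\frac{(1+x)^2+(1-x)^2}{16}=\frac{1+c}8$.
* The point $y=(1,1)$ arises from the four pairs with $b$ the complement of $a$, for which $\chi(b)=\chi(a)$. Its probability is $\frac{1-c}4$.

Therefore
$$\sum_yP_Y(y)^\alpha=16^{-\alpha}\big[(4+4^\alpha)(1-c)^\alpha+4\cdot2^\alpha(1+c)^\alpha\big],$$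
and its derivative in $c$ at $0$ is
$$\alpha16^{-\alpha}(4\cdot2^\alpha-4-4^\alpha)=-\alpha16^{-\alpha}(2^\alpha-2)^2<0\qquad(1<\alpha<\infty).$$
For $1<\alpha<\infty$ and small $c>0$ the power sum is strictly smaller than at $c=0$, where it belongs to $P_0$. Since $\frac1{1-\alpha}<0$, this means $H_\alpha(Y)>2H_\alpha(\frac14,\frac12,\frac14)$. For $\alpha=\infty$ and $0<c\le\frac13$ we have $\frac{1+c}8\le\frac{1-c}4$, so $\max_yP_Y(y)=\frac{1-c}4<\frac14$ and $H_\infty(Y)>2\ln2=2H_\infty(\frac14,\frac12,\frac14)$. For $n>2$ append independent uniform bits to $A^2$ and to $B^2$; by additivity this adds $(n-2)H_\alpha(\frac14,\frac12,\frac14)$ to the entropy of the sum, and the strict inequality persists. $\blacksquare$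

## Dependent inputs: proof of Corollary 4

We pass from dependent to independent inputs by replacing the joint law with the product of its marginals, and pay for the change with mutual information. Let $(A^n,B^n)$ have joint law $\mu$ with marginals $\mu_A,\mu_B$. In this section let $R$ be the law of $A^n+B^n$ under $\mu$, and $P'$ its law under $\mu_A\times\mu_B$. Since $\mu\ll\mu_A\times\mu_B$, also $R\ll P'$. By concavity of the logarithm,
$$\ln\sum_yP'(y)^\alpha\ge\ln\sum_{y:R(y)>0}R(y)\frac{P'(y)^\alpha}{R(y)}\ge E_R[\alpha\ln P'-\ln R]=H(R)+\alpha E_R[\ln P'].$$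
Since $D(R\|P')=-H(R)-E_R[\ln P']$, the right side equals $(1-\alpha)H(R)-\alpha D(R\|P')$. The sum is a function of the pair of vectors, so data processing gives $D(R\|P')\le D(\mu\|\mu_A\times\mu_B)=I(A^n;B^n)$. Finally, $P'$ is the law of a sum of independent vectors, so Theorem 1 gives $\ln\sum_yP'(y)^\alpha\le n(1-\alpha)H_\alpha(\frac14,\frac12,\frac14)$. Together,
$$(1-\alpha)H(A^n+B^n)-\alpha I(A^n;B^n)\le\ln\sum_yP'(y)^\alpha\le n(1-\alpha)H_\alpha(\tfrac14,\tfrac12,\tfrac14).\qquad\blacksquare$$
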